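\title{A polarized partition relation at $\aleph_\omega$ that GCH does not decide}

\begin{abstract}
We show that the polarized partition relation
\[
\begin{pmatrix}\aleph_\omega\\ \aleph_{\omega+1}\end{pmatrix}\rightarrow
\begin{pmatrix}\aleph_\omega&\aleph_\omega\\ \aleph_{\omega+1}&\aleph_1\end{pmatrix}
\]
is independent of ZFC $+$ GCH. It fails in $L$, and in every model of GCH in which $0^\#$ does not exist; the counterexample is built from an approachability principle that follows from $\square_{\aleph_\omega}$. It holds in a model of GCH obtained from Chang's conjecture $(\aleph_{\omega+1},\aleph_\omega)\twoheadrightarrow(\aleph_1,\aleph_0)$ by forcing Martin's axiom and then collapsing $\aleph_2$; such a model exists if ZFC $+$ GCH is consistent with a $2$-huge cardinal.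
\end{abstract}

\section{Introduction}

\subsection{Rectangles in a two-colored grid}

For cardinals $a,b,a_0,a_1,b_0,b_1$, the \emph{polarized partition relation}
\[
\begin{pmatrix}a\\ b\end{pmatrix}\rightarrow\begin{pmatrix}a_0&a_1\\ b_0&b_1\end{pmatrix}
\]
means: whenever $|A|=a$, $|B|=b$ and $A\times B=I_0\cup I_1$, there are $i<2$, $A'\subseteq A$ and $B'\subseteq B$ with $|A'|=a_i$, $|B'|=b_i$ and $A'\times B'\subseteq I_i$. We consider grids with $\mu$ columns and $\mu^+$ rows. For an infinite cardinal $\mu$ and a cardinal $\nu$ with $0<\nu\le\mu^+$, let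
\[
R(\mu,\nu):\qquad \begin{pmatrix}\mu\\ \mu^+\end{pmatrix}\rightarrow\begin{pmatrix}\mu&\mu\\ \mu^+&\nu\end{pmatrix}.
\]
Thus either color $0$ contains a rectangle as large as the whole grid, or color $1$ contains a rectangle of full width $\mu$ and height $\nu$. If $R(\mu,\nu)$ holds, it holds for all smaller $\nu$, so the question is how tall a rectangle one can guarantee.

It is convenient to record, for each row $\gamma$, the set $X_\gamma\subseteq\mu$ of its cells of color $1$. We write $[S]^\nu$ for the set of subsets of $S$ of cardinality $\nu$.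

\begin{definition}
Let $E$ be a set of cardinality $\mu^+$. A family $\langle X_\gamma:\gamma\in E\rangle$ of subsets of $\mu$ is \emph{piercing} if every $A\in[\mu]^\mu$ meets $X_\gamma$ for all but at most $\mu$ many $\gamma\in E$.
\end{definition}

The relation $R(\mu,\nu)$ is equivalent to the following statement:
\begin{quote}
for every piercing family $\langle X_\gamma:\gamma\in E\rangle$ there is $B\in[E]^\nu$ with $\bigl|\bigcap_{\gamma\in B}X_\gamma\bigr|=\mu$.
\end{quote}
Indeed, given $\mu\times E=I_0\cup I_1$, put $X_\gamma=\{x:(x,\gamma)\in I_1\}$. If this family is not piercing, some $A\in[\mu]^\mu$ misses $\mu^+$ many $X_\gamma$, which gives a full rectangle in $I_0$; otherwise $B$ as above gives the rectangle $\bigcap_{\gamma\in B}X_\gamma\times B$ in $I_1$. Conversely, a piercing family defines the partition $I_1=\{(x,\gamma):x\in X_\gamma\}$, $I_0=(\mu\times E)\setminus I_1$, in which $I_0$ has no full rectangle. We use this form throughout and say briefly that ``$\nu$ members have an intersection of size $\mu$''; members are counted by their indices.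

\begin{example}\label{ex:diagonal}
If $2^\mu=\mu^+$, then $R(\mu,\mu^+)$ fails. Let $[\mu]^\mu=\{A_\alpha:\alpha<\mu^+\}$ and $X_0=\emptyset$. For $0<\beta<\mu^+$ list $\{A_\alpha:\alpha<\beta\}$, with repetitions, as $\langle A^i:i<\mu\rangle$, and choose recursively two points $y_i\ne z_i$ of $A^i$ different from the fewer than $\mu$ points chosen before. Put $X_\beta=\{y_i:i<\mu\}$. For every $\alpha<\beta$ the set $X_\beta$ meets $A_\alpha$ and does not contain it. So the family is piercing, and a set of size $\mu$ is contained in at most $\mu$ many members.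
\end{example}

This diagonal argument treats both colors alike: a set $B$ of $\mu^+$ rows reaches above the index $\alpha$ of any given $A_\alpha$. A set $B$ of at most $\mu$ rows is bounded in $\mu^+$ and may lie entirely below $\alpha$, so for smaller $\nu$ color $1$ must be handled in another way. Under the Generalized Continuum Hypothesis (GCH: $2^{\aleph_\alpha}=\aleph_{\alpha+1}$ for all $\alpha$) the following is known:
\begin{itemize}
\item $R(\mu,\nu)$ is true if $\operatorname{cf}\mu>\aleph_0$ and $\nu<\aleph_0$, and also if $\operatorname{cf}\mu=\aleph_0$ and $\nu=\aleph_0$;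
\item $R(\mu,\nu)$ is false if $\operatorname{cf}\mu>\aleph_0$ and $\nu=\aleph_0$, if $\nu=\mu^+$, and if $\operatorname{cf}\mu=\aleph_0$ and $\nu=\aleph_2$.
\end{itemize}
By monotonicity in $\nu$ this list decides every case except $\mu>\operatorname{cf}\mu=\aleph_0$, $\nu=\aleph_1$. The simplest instance is the following problem from \cite{partition}.

\medskip
\noindent\textbf{Problem.} Assume GCH. Prove or disprove $R(\aleph_\omega,\aleph_1)$.
\medskip

Since GCH settles all other cases, one would expect it to settle this one too. The two neighboring cases suggest why it might not. Below, $R(\mu,\aleph_0)$ is proved by a recursion of length $\omega$ that uses up the cofinality of $\mu$ (Proposition~\ref{prop:countable}), and $R(\mu,\aleph_2)$ is refuted by the pigeonhole principle applied to $\aleph_2$ functions from $\omega$ to $\omega$ (Proposition~\ref{prop:alephtwo}). The cardinal $\aleph_1$ is too long for the recursion and too small for the pigeonhole principle.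

\subsection{Results}

\begin{theorem}\label{thm:main}
If ZFC is consistent, then ZFC $+$ GCH does not prove $R(\aleph_\omega,\aleph_1)$. If ZFC $+$ GCH $+$ ``there is a $2$-huge cardinal'' is consistent, then ZFC $+$ GCH does not refute $R(\aleph_\omega,\aleph_1)$.
\end{theorem}

From now on $\mu$ denotes a singular cardinal with $\operatorname{cf}\mu=\aleph_0$; in particular $\mu\ge\aleph_\omega$. The two halves of Theorem~\ref{thm:main} come from combinatorial principles at $\mu^+$.

\begin{definition}\label{def:principles}
\begin{itemize}
\item[(i)] $AP_\mu(\omega_1)$ (\emph{approachability}): there are countable sets $e_\alpha\subseteq\mu^+$ $(\alpha<\mu^+)$ and a club $E\subseteq\mu^+$ such that every $\delta\in E$ with $\operatorname{cf}\delta=\omega_1$ has a cofinal subset $c\subseteq\delta$ of order type $\omega_1$ with $c\cap\rho\in\{e_\alpha:\alpha<\delta\}$ for all $\rho<\delta$.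
\item[(ii)] $\square_\mu$: there is a sequence $\langle C_\alpha:\alpha<\mu^+\text{ limit}\rangle$ such that $C_\alpha$ is club in $\alpha$, $\operatorname{otp}(C_\alpha)\le\mu$, and $C_\beta=C_\alpha\cap\beta$ whenever $\beta<\alpha$ is a limit point of $C_\alpha$.
\item[(iii)] For an infinite cardinal $\lambda<\mu$, $(\mu^+,\mu)\twoheadrightarrow(\lambda^+,\lambda)$ means: every structure in a countable language with universe $\mu^+$ has an elementary substructure with universe $B$, $|B|=\lambda^+$, $|B\cap\mu|=\lambda$. The case $\lambda=\aleph_0$, Chang's conjecture $(\mu^+,\mu)\twoheadrightarrow(\aleph_1,\aleph_0)$, is denoted by $CC_\mu$.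
\end{itemize}
\end{definition}

\begin{theorem}\label{thm:A}
Assume GCH. Then $AP_\mu(\omega_1)$ implies that $R(\mu,\aleph_1)$ is false, and $\square_\mu$ implies $AP_\mu(\omega_1)$. Hence $R(\mu,\aleph_1)$ fails for every singular $\mu$ of cofinality $\aleph_0$ in $L$, and in every model of GCH in which $0^\#$ does not exist.
\end{theorem}

\begin{theorem}\label{thm:B}
If GCH and $CC_\mu$ hold, there is a forcing extension, by a c.c.c.\ poset of size $\aleph_2$ followed by $\operatorname{Coll}(\omega_1,\omega_2)$, in which GCH and $R(\mu,\aleph_1)$ hold. If $\mu=\aleph_\alpha$, then $\mu$ is still $\aleph_\alpha$ in the extension.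
\end{theorem}

\begin{proposition}\label{prop:C}
Assume GCH and let $j:V\to M$ be an elementary embedding with critical point $\kappa$ such that $M^{j(\kappa)^{+\omega+1}}\subseteq M$. Then some forcing extension satisfies GCH and $CC_{\aleph_\omega}$.
\end{proposition}

The consistency of $CC_{\aleph_\omega}$ is due to Levinski, Magidor and Shelah; we include a full proof of Proposition~\ref{prop:C}. Some large cardinal hypothesis is unavoidable in the second half of Theorem~\ref{thm:main}: by Theorem~\ref{thm:A}, GCH together with $R(\mu,\aleph_1)$ implies that $AP_\mu(\omega_1)$ and $\square_\mu$ fail and that $0^\#$ exists. Combining Propositions~\ref{prop:countable} and~\ref{prop:alephtwo} with Theorems~\ref{thm:A} and~\ref{thm:B} gives the complete picture.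

\begin{corollary}\label{cor:picture}
Assume GCH and let $\mu>\operatorname{cf}\mu=\aleph_0$. Then $R(\mu,\nu)$ is true for $\nu\le\aleph_0$ and false for $\nu\ge\aleph_2$. The relation $R(\mu,\aleph_1)$ is refuted by $AP_\mu(\omega_1)$, in particular by $\square_\mu$, and it can be forced, together with GCH, if $CC_\mu$ holds.
\end{corollary}

Section~\ref{sec:piercing} studies piercing families in ZFC and proves the case $\nu=\aleph_0$, which is the model for Theorem~\ref{thm:B}. Section~\ref{sec:negative} constructs the counterexamples. Section~\ref{sec:models} collects the facts on elementary submodels and forcing used in Sections~\ref{sec:positive} and~\ref{sec:huge}, where Theorem~\ref{thm:B}, Proposition~\ref{prop:C} and Theorem~\ref{thm:main} are proved. Throughout, $\mu_0<\mu_1<\cdots$ are infinite cardinals with supremum $\mu$. A cardinal $\mu$ is a \emph{strong limit} if $2^\chi<\mu$ for all $\chi<\mu$; under GCH every limit cardinal is a strong limit.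

\section{Piercing families and the case $\nu=\aleph_0$}\label{sec:piercing}

For a family $\langle X_\gamma:\gamma<\mu^+\rangle$ of subsets of $\mu$ and a finite $F\subseteq\mu^+$ put $X_F=\bigcap_{\gamma\in F}X_\gamma$, with $X_\emptyset=\mu$. Piercing asks for one common point with each large set, but it gives many.

\begin{lemma}\label{lem:H1}
If $\langle X_\gamma:\gamma<\mu^+\rangle$ is piercing and $A\in[\mu]^\mu$, then $|X_\gamma\cap A|=\mu$ for all but at most $\mu$ many $\gamma$.
\end{lemma}

\begin{proof}
Split $A$ into pairwise disjoint sets $A_i$ $(i<\mu)$ of size $\mu$. Each $A_i$ is missed by at most $\mu$ many $X_\gamma$, so all but $\mu\cdot\mu=\mu$ many $X_\gamma$ meet every $A_i$, and such an $X_\gamma$ has $\mu$ points in $A$.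
\end{proof}

Call a family $\langle X_\gamma:\gamma<\mu^+\rangle$ \emph{rich} if it is piercing and $|X_F|=\mu$ for every finite $F\subseteq\mu^+$.

\begin{lemma}\label{lem:rich}
For every piercing family $\langle X_\gamma:\gamma<\mu^+\rangle$ there is an increasing sequence $\langle\gamma_\xi:\xi<\mu^+\rangle$ such that $\langle X_{\gamma_\xi}:\xi<\mu^+\rangle$ is rich. Consequently $R(\mu,\nu)$ holds if and only if every rich family has $\nu$ members with an intersection of size $\mu$.
\end{lemma}

\begin{proof}
Suppose $\gamma_\eta$ is chosen for $\eta<\xi$ so that $|X_F|=\mu$ for all finite $F\subseteq\{\gamma_\eta:\eta<\xi\}$. There are at most $\mu$ such $F$. By Lemma~\ref{lem:H1}, all but at most $\mu$ many $\gamma$ satisfy $|X_\gamma\cap X_F|=\mu$ for all of them; let $\gamma_\xi$ be such a $\gamma$ above all $\gamma_\eta$, $\eta<\xi$. The subfamily is piercing because $\xi\mapsto\gamma_\xi$ is injective, and for the same reason $\nu$ members of the subfamily are $\nu$ members of the original family.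
\end{proof}

These two lemmas use neither $\operatorname{cf}\mu=\aleph_0$ nor any cardinal arithmetic, and they give $R(\mu,\nu)$ for finite $\nu$. For infinite $\nu$ we want to build the two sides of a rectangle simultaneously: a growing set $Y$ of columns and a growing set $F$ of rows. Adding a row requires that $Y$ be contained in further members of the family. By Example~\ref{ex:diagonal} this cannot be expected to persist for sets $Y$ of size $\mu$, but it can for bounded ones.

\begin{definition}
Let $\langle X_\gamma:\gamma<\mu^+\rangle$ be rich. A bounded set $Y\subseteq\mu$ is \emph{popular} if $|\{\gamma:Y\subseteq X_\gamma\}|=\mu^+$. An \emph{approximation} is a pair $(Y,F)$ with $Y$ popular, $F\subseteq\mu^+$ finite and $Y\subseteq X_F$.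
\end{definition}

The pair $(\emptyset,\emptyset)$ is an approximation.

\begin{lemma}\label{lem:extension}
Let $\mu$ be a strong limit, let $\langle X_\gamma:\gamma<\mu^+\rangle$ be rich, and let $(Y,F)$ be an approximation.
\begin{itemize}
\item[(a)] For every $n<\omega$ there is $Y'\supseteq Y$ with $|Y'|\ge\mu_n$ such that $(Y',F)$ is an approximation.
\item[(b)] For every $\alpha<\mu^+$ there is $\gamma\ge\alpha$ such that $(Y,F\cup\{\gamma\})$ is an approximation.
\end{itemize}
\end{lemma}

\begin{proof}
(b) The set $\{\gamma:Y\subseteq X_\gamma\}$ has size $\mu^+$, so it is unbounded in $\mu^+$.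

(a) As $|X_F|=\mu$, Lemma~\ref{lem:H1} and the popularity of $Y$ show that the set $\Gamma$ of all $\gamma$ with $Y\subseteq X_\gamma$ and $|X_\gamma\cap X_F|=\mu$ has size $\mu^+$. Let $\gamma\in\Gamma$. The set $X_\gamma\cap X_F$ is the union of the countably many sets $X_\gamma\cap X_F\cap\mu_m$; if all of them had size less than $\mu_n$, the union would have size at most $\mu_n<\mu$. So there is $m$ with $|X_\gamma\cap X_F\cap\mu_m|\ge\mu_n$; put $Y_\gamma=Y\cup(X_\gamma\cap X_F\cap\mu_m)$. Then $Y_\gamma$ is bounded, $Y\subseteq Y_\gamma\subseteq X_\gamma\cap X_F$ and $|Y_\gamma|\ge\mu_n$. There are at most $\sum_m2^{\mu_m}=\mu$ bounded subsets of $\mu$, so $Y_\gamma$ equals one set $Y'$ for $\mu^+$ many $\gamma\in\Gamma$. Since $Y'\subseteq X_\gamma$ for these $\gamma$, the set $Y'$ is popular.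
\end{proof}

\begin{proposition}\label{prop:countable}
If $\mu$ is a strong limit, then $R(\mu,\aleph_0)$ holds.
\end{proposition}

\begin{proof}
Let $\langle X_\gamma:\gamma<\mu^+\rangle$ be rich and let $(Y_0,F_0)=(\emptyset,\emptyset)$. Given an approximation $(Y_n,F_n)$, use Lemma~\ref{lem:extension}(a) to find $Y_{n+1}\supseteq Y_n$ of size at least $\mu_n$ such that $(Y_{n+1},F_n)$ is an approximation, and then (b) to find $\gamma_n$ above all elements of $F_n$ such that $(Y_{n+1},F_{n+1})$ is an approximation, where $F_{n+1}=F_n\cup\{\gamma_n\}$. Then $A=\bigcup_nY_n$ has size $\mu$ and $B=\bigcup_nF_n$ is countably infinite. If $\gamma\in F_k$ and $n<\omega$, then with $l=\max(n,k)$ we have $Y_n\subseteq Y_l\subseteq X_{F_l}\subseteq X_\gamma$. So $A\subseteq X_\gamma$ for all $\gamma\in B$.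
\end{proof}

The recursion ends at stage $\omega$: by then $A$ is unbounded in $\mu$, and nothing guarantees that $A$ lies in even one more member of the family. To obtain $\aleph_1$ rows one has to organize uncountably many approximations at once. Section~\ref{sec:positive} does this with Martin's axiom; first we show that it can be impossible.

\section{Counterexamples}\label{sec:negative}

\subsection{A ranked piercing family}

Assume $2^\mu=\mu^+$ and list $[\mu]^\mu=\{A_\alpha:\alpha<\mu^+\}$. To make a family piercing it is enough to put a point $x^\beta_\alpha$ of $A_\alpha$ into $X_\beta$ for each $\alpha<\beta$. We want to choose these points so that intersections are small, that is, so that $x^\beta_\alpha$ avoids the earlier sets $X_\gamma$. Complete avoidance is impossible: by Lemma~\ref{lem:rich} and Proposition~\ref{prop:countable}, under GCH some infinite subfamilies have intersections of size $\mu$. What we can always do is avoid fewer than $\mu$ points. So we stratify both the set $\beta$ of earlier indices and each set $X_\gamma$ into $\omega$ levels of sizes at most $\mu_0,\mu_1,\dots$,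 and at level $m$ we avoid the points of level at most $m$ in the sets with index of level at most $m$. The levels of indices are given by a ``distance'' $d(\gamma,\beta)\in\omega$. Only property (D1) below is needed to build the family; (D2) and (D3) will be used in Lemma~\ref{lem:bounded}.

\begin{lemma}\label{lem:d}
Let $\langle e_\alpha:\alpha<\mu^+\rangle$ be any sequence of countable subsets of $\mu^+$. There is a function $d$ assigning to all $\gamma<\beta<\mu^+$ a number $d(\gamma,\beta)<\omega$ such that:
\begin{itemize}
\item[(D1)] $|\{\gamma<\beta:d(\gamma,\beta)\le n\}|\le\mu_n$ for all $\beta$ and $n$;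
\item[(D2)] $d(\alpha,\beta)\le\max\{d(\alpha,\gamma),d(\gamma,\beta)\}$ for $\alpha<\gamma<\beta$;
\item[(D3)] $d(\xi,\beta)\le d(\alpha,\beta)$ for $\alpha<\beta$ and $\xi\in e_\alpha\cap\beta$.
\end{itemize}
\end{lemma}

\begin{proof}
By recursion on $\beta$ we define sets $S^\beta_0\subseteq S^\beta_1\subseteq\cdots$ with union $\beta$ and $|S^\beta_n|\le\mu_n$. Fix an injection $u:\beta\to\mu$ and put
\[
Z^n_0=u^{-1}[\mu_n],\qquad Z^n_{k+1}=Z^n_k\cup\bigcup_{\alpha\in Z^n_k}\bigl(S^\alpha_n\cup(e_\alpha\cap\beta)\bigr),\qquad S^\beta_n=\bigcup_{k<\omega}Z^n_k .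
\]
All these sets are subsets of $\beta$, since $S^\alpha_n\subseteq\alpha$. By induction on $k$, $|Z^n_k|\le\mu_n\cdot\mu_n=\mu_n$, and $Z^n_k\subseteq Z^{n+1}_k$ because $S^\alpha_n\subseteq S^\alpha_{n+1}$ for $\alpha<\beta$. The sets $Z^n_0$ already cover $\beta$. By construction, $\alpha\in S^\beta_n$ implies $S^\alpha_n\cup(e_\alpha\cap\beta)\subseteq S^\beta_n$.

Let $d(\gamma,\beta)=\min\{n:\gamma\in S^\beta_n\}$, so that $S^\beta_n=\{\gamma<\beta:d(\gamma,\beta)\le n\}$. This gives (D1). For (D2) let $r$ be the maximum; then $\gamma\in S^\beta_r$ and $\alpha\in S^\gamma_r\subseteq S^\beta_r$. For (D3) let $n=d(\alpha,\beta)$; then $\xi\in e_\alpha\cap\beta\subseteq S^\beta_n$.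
\end{proof}

\begin{lemma}\label{lem:family}
Assume $2^\mu=\mu^+$ and let $d$ satisfy (D1). There are sets $X_\beta\subseteq\mu$ and rank functions $h_\beta:X_\beta\to\omega$ $(\beta<\mu^+)$ such that:
\begin{itemize}
\item[(X1)] every $A\in[\mu]^\mu$ meets $X_\beta$ for all sufficiently large $\beta<\mu^+$;
\item[(X2)] the set $L^\beta_m=\{x\in X_\beta:h_\beta(x)\le m\}$ has size at most $\mu_m$;
\item[(X3)] if $\gamma<\beta$, $x\in X_\gamma\cap X_\beta$ and $h_\beta(x)\ge d(\gamma,\beta)$, then $h_\gamma(x)>h_\beta(x)$.
\end{itemize}
\end{lemma}

\begin{proof}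
Let $[\mu]^\mu=\{A_\alpha:\alpha<\mu^+\}$ and $S^\beta_m=\{\gamma<\beta:d(\gamma,\beta)\le m\}$. We use recursion on $\beta$, maintaining (X2). For $\alpha<\beta$ with $d(\alpha,\beta)=m$ choose
\[
x^\beta_\alpha\in A_\alpha\setminus\bigcup_{\gamma\in S^\beta_m}L^\gamma_m ,
\]
which is possible because the removed set has size at most $\mu_m\cdot\mu_m<\mu$. Put $X_\beta=\{x^\beta_\alpha:\alpha<\beta\}$ and $h_\beta(x)=\min\{d(\alpha,\beta):\alpha<\beta,\ x=x^\beta_\alpha\}$. Then $L^\beta_m\subseteq\{x^\beta_\alpha:\alpha\in S^\beta_m\}$, which gives (X2) for $\beta$. The set $A_\alpha$ meets $X_\beta$ for all $\beta>\alpha$, which is (X1). For (X3) let $m=h_\beta(x)\ge d(\gamma,\beta)$. Then $x=x^\beta_\alpha$ for some $\alpha$ with $d(\alpha,\beta)=m$, and $\gamma\in S^\beta_m$, so $x\notin L^\gamma_m$. As $x\in X_\gamma$, this means $h_\gamma(x)>m$.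
\end{proof}

By (X1), $\langle X_\beta:\beta\in E\rangle$ is piercing for every $E\in[\mu^+]^{\mu^+}$. Property (X3) says that the rank of a common point drops when the index goes up, provided the rank is at least the distance. For example, if $\alpha<\gamma<\beta$ have mutual distances at most $r$ and $x\in X_\alpha\cap X_\gamma\cap X_\beta$ has $h_\beta(x)\ge r$, then $h_\gamma(x)>h_\beta(x)\ge r$, and therefore also $h_\alpha(x)>h_\gamma(x)$. Points of small rank escape this rule, but by (X2) they are few. A large intersection contains points of high rank in all participating sets, and the ranks of these points translate the intersection into a decreasing system of functions from $\omega$ to $\omega$.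

\begin{lemma}\label{lem:functions}
Let $X_\beta,h_\beta$ be as in Lemma~\ref{lem:family}. Suppose $B\subseteq\mu^+$, $0<|B|<\mu$ and $\bigl|\bigcap_{\beta\in B}X_\beta\bigr|=\mu$. Then there are functions $f_\beta:\omega\to\omega$ $(\beta\in B)$ with $f_\beta(m)>m$ for all $m$ and
\[
f_\gamma(m)>f_\beta(m)\quad\text{whenever }\gamma<\beta\text{ are in }B\text{ and }m\ge d(\gamma,\beta).
\]
In particular, $d$ is not bounded on the pairs from any infinite subset of $B$.
\end{lemma}

\begin{proof}
For each $m$ the set $\bigcup_{\beta\in B}L^\beta_m$ has size at most $|B|\cdot\mu_m<\mu$, so we can pick $x_m\in\bigcap_{\beta\in B}X_\beta$ outside it. Put $f_\beta(m)=h_\beta(x_m)>m$. If $\gamma<\beta$ and $m\ge d(\gamma,\beta)$, then $h_\beta(x_m)>d(\gamma,\beta)$, and (X3) gives $f_\gamma(m)>f_\beta(m)$. If $d\le r$ on the pairs from an infinite subset of $B$, let $\beta_0<\beta_1<\cdots$ be its first $\omega$ elements; then $f_{\beta_0}(r)>f_{\beta_1}(r)>\cdots$, which is impossible.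
\end{proof}

\begin{proposition}\label{prop:alephtwo}
Under GCH, $R(\mu,\aleph_2)$ fails.
\end{proposition}

\begin{proof}
Take any $d$ from Lemma~\ref{lem:d} and the piercing family of Lemma~\ref{lem:family}. Suppose $|B|=\aleph_2$ and $\bigcap_{\beta\in B}X_\beta$ has size $\mu$. By CH there are only $\aleph_1$ functions from $\omega$ to $\omega$, so in Lemma~\ref{lem:functions} there are $\gamma<\beta$ in $B$ with $f_\gamma=f_\beta$. This contradicts $f_\gamma(m)>f_\beta(m)$ for $m=d(\gamma,\beta)$.
\end{proof}

\begin{remark}
For $|B|=\aleph_1$ the functions alone give no contradiction: there are $f_\beta$ $(\beta<\omega_1)$ above the identity such that $f_\gamma(m)>f_\beta(m)$ for all large $m$ whenever $\gamma<\beta$. Build them recursively with $f_\beta(m)-m\to\infty$. At stage $\beta>0$ list the earlier functions as $g_0,g_1,\dots$, choose $m_0<m_1<\cdots$ with $g_i(m)-m>l+1$ for $i\le l$ and $m\ge m_l$, and let $f_\beta(m)=m+l+1$ for $m_l\le m<m_{l+1}$ and $f_\beta(m)=m+1$ for $m<m_0$. So for $\nu=\aleph_1$ we must use the last sentence of Lemma~\ref{lem:functions} and arrange that $d$ is bounded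 on an infinite part of every uncountable set.
\end{remark}

\subsection{Approachability bounds the distance}

Let $B$ have order type $\omega_1$. The pigeonhole principle stabilizes one natural number for each element of $B$, whereas we have to control the distances from $b\in B$ to all its predecessors in a subset of $B$, which are countably many numbers. Approachability reduces these to one. Every initial segment of the ladder $c$ is named by a single ordinal $\alpha$ below $\delta=\sup B$, and by (D3) the distance from $\alpha$ to $b$ bounds the distances from all points of that initial segment to $b$. Property (D2) then passes from points of the ladder to points of $B$.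

\begin{lemma}\label{lem:bounded}
Let $\langle e_\alpha:\alpha<\mu^+\rangle$ and $E$ witness $AP_\mu(\omega_1)$, and let $d$ be as in Lemma~\ref{lem:d} for this sequence. Then every uncountable $B\subseteq E$ has an uncountable subset $B_1$ such that $d$ is bounded on the pairs from $B_1$.
\end{lemma}

\begin{proof}
Passing to the first $\omega_1$ elements, we may assume $\operatorname{otp}(B)=\omega_1$. Then $\delta=\sup B$ has cofinality $\omega_1$, is less than $\mu^+$, and lies in $E$ because $E$ is closed. Let $c\subseteq\delta$ be as in $AP_\mu(\omega_1)$, and for $b\in B$ let $b^*$ be the least element of $c$ above $b$. Choose an uncountable $B_0\subseteq B$ on which $d(b,b^*)$ is a constant $m$. Being an uncountable subset of $B$, the set $B_0$ is cofinal in $\delta$.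

Choose $b_i\in B_0$ by recursion on $i<\omega_1$. Put $\rho_i=\sup_{i'<i}(b_{i'}^*+1)$; this is less than $\delta$ as $\operatorname{cf}\delta=\omega_1$. Choose $\alpha_i<\delta$ with $e_{\alpha_i}=c\cap\rho_i$, and let $b_i\in B_0$ be larger than $\alpha_i$ and $\rho_i$. Then $b_{i'}<b_{i'}^*<\rho_i<b_i$ for $i'<i$. Let $I\subseteq\omega_1$ be uncountable with $d(\alpha_i,b_i)$ equal to a constant $n$ for $i\in I$.

Let $i'<i$ be in $I$. Then $b_{i'}^*\in c\cap\rho_i=e_{\alpha_i}$ and $b_{i'}^*<b_i$, so $d(b_{i'}^*,b_i)\le d(\alpha_i,b_i)=n$ by (D3). By (D2), $d(b_{i'},b_i)\le\max\{d(b_{i'},b^*_{i'}),d(b^*_{i'},b_i)\}\le\max\{m,n\}$. Let $B_1=\{b_i:i\in I\}$.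
\end{proof}

\begin{proposition}\label{prop:APfails}
If $2^\mu=\mu^+$ and $AP_\mu(\omega_1)$ holds, then $R(\mu,\aleph_1)$ fails.
\end{proposition}

\begin{proof}
Let $E$ and $d$ be as in Lemma~\ref{lem:bounded} and let $X_\beta$ be given by Lemma~\ref{lem:family}. The family $\langle X_\beta:\beta\in E\rangle$ is piercing. If $B\in[E]^{\aleph_1}$, then $d$ is bounded on the pairs from an infinite subset of $B$ by Lemma~\ref{lem:bounded}, so $\bigl|\bigcap_{\beta\in B}X_\beta\bigr|<\mu$ by Lemma~\ref{lem:functions}.
\end{proof}

The hypothesis $\operatorname{cf}\mu=\aleph_0$ is what allows $d$ to take its values in $\omega$, and hence the two applications of the pigeonhole principle to $\omega_1$ in Lemma~\ref{lem:bounded}.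

\subsection{Square implies approachability}

A $\square_\mu$-sequence offers a natural ladder to $\delta$, namely a subset of $C_\delta$, and coherence makes the initial segments of $C_\delta$ visible below $\delta$. The club $C_\delta$ may be longer than $\omega_1$, so we thin it out along a pattern that depends only on its order type. There are only $\mu$ patterns, so an initial segment of the ladder is determined by an ordinal $\alpha<\delta$ and an ordinal $i<\mu$.

\begin{proposition}\label{prop:square}
$\square_\mu$ implies $AP_\mu(\omega_1)$.
\end{proposition}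

\begin{proof}
Let $\langle C_\alpha\rangle$ be a $\square_\mu$-sequence and write $C_\alpha(\zeta)$ for the $\zeta$-th element of $C_\alpha$, $\zeta<\operatorname{otp}(C_\alpha)$. For each $\eta<\mu$ of cofinality $\omega_1$ fix a cofinal $g_\eta\subseteq\eta$ of order type $\omega_1$. The sets $g_\eta\cap\xi$ with $\xi<\eta$ are countable, and there are at most $\mu$ of them; list them as $\{z_i:i<\mu\}$. Every ordinal below $\mu^+$ has a unique form $\mu\cdot\alpha+i$ with $\alpha<\mu^+$ and $i<\mu$ (ordinal arithmetic). Put
\[
e_{\mu\cdot\alpha+i}=\{C_\alpha(\zeta):\zeta\in z_i,\ \zeta<\operatorname{otp}(C_\alpha)\}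
\]
for limit $\alpha$, and $e_{\mu\cdot\alpha+i}=\emptyset$ otherwise. The map $\delta\mapsto\mu\cdot\delta$ is increasing and continuous on $\mu^+$, so the set $E$ of its nonzero fixed points is a club of limit ordinals.

Let $\delta\in E$ have cofinality $\omega_1$ and let $\eta=\operatorname{otp}(C_\delta)\le\mu$. Then $\operatorname{cf}\eta=\operatorname{cf}\delta=\omega_1\ne\operatorname{cf}\mu$, so $\eta<\mu$ and $g_\eta$ is defined. The set $c=\{C_\delta(\zeta):\zeta\in g_\eta\}$ is cofinal in $\delta$ of order type $\omega_1$. Let $\rho<\delta$. Since $\operatorname{cf}\delta>\omega$, the supremum of the first $\omega$ elements of $C_\delta$ above $\rho$ is a limit point $\alpha$ of $C_\delta$ with $\rho<\alpha<\delta$, and $C_\alpha=C_\delta\cap\alpha$. Let $\xi<\eta$ be least with $C_\delta(\xi)\ge\rho$ and let $i<\mu$ satisfy $z_i=g_\eta\cap\xi$. For $\zeta<\xi$ we have $C_\delta(\zeta)<\rho<\alpha$; as $C_\alpha$ is an initial segment of $C_\delta$, it follows that $\zeta<\operatorname{otp}(C_\alpha)$ and $C_\alpha(\zeta)=C_\delta(\zeta)$. Hence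
\[
c\cap\rho=\{C_\delta(\zeta):\zeta\in g_\eta\cap\xi\}=e_{\mu\cdot\alpha+i},
\]
and $\mu\cdot\alpha+i<\mu\cdot(\alpha+1)\le\mu\cdot\delta=\delta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The first two assertions are Propositions~\ref{prop:APfails} and~\ref{prop:square}. The constructible universe $L$ satisfies GCH and, by a theorem of Jensen, $\square_\chi$ for every uncountable cardinal $\chi$. So $R(\mu,\aleph_1)$ fails in $L$.

Now assume GCH and that $0^\#$ does not exist. We use the latter only through Jensen's covering theorem: every uncountable set $Z$ of ordinals is contained in a set $Z'\in L$ with $|Z'|=|Z|$. It implies that $\tau=(\mu^+)^L$ equals $\mu^+$. Otherwise $\mu<\tau<\mu^+$, so $\operatorname{cf}\tau$ is a regular cardinal that is at most $\mu$, hence less than the singular cardinal $\mu$. Then $\tau$ has an uncountable cofinal subset $Z$ with $|Z|=\max\{\operatorname{cf}\tau,\aleph_1\}<\mu$. Cover $Z$ by $Z'\in L$ with $|Z'|=|Z|$. The set $Z'\cap\tau\in L$ is cofinal in $\tau$, and $\tau$ is regular in $L$, so $\operatorname{otp}(Z'\cap\tau)=\tau>\mu$, contradicting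 $|Z'|<\mu$. Thus a $\square_\mu$-sequence of $L$ is indexed by all limit ordinals below $\mu^+$. The clauses ``$C_\alpha$ is club in $\alpha$'', ``$\operatorname{otp}(C_\alpha)\le\mu$'' and coherence are absolute between transitive models, so $\square_\mu$ holds in $V$ and $R(\mu,\aleph_1)$ fails.
\end{proof}

\section{Chang models and small forcing}\label{sec:models}

\subsection{Elementary submodels}

For a regular uncountable cardinal $\theta$, $H(\theta)$ is the set of all sets whose transitive closure has size less than $\theta$. It is a transitive model of ZFC without the power set axiom, and it contains every set of fewer than $\theta$ of its elements. If $N\prec H(\theta)$, then every element of $H(\theta)$ that is definable in $H(\theta)$ from parameters in $N$ belongs to $N$; in particular $N$ contains all hereditarily finite sets and all its own finite subsets. An element $S$ of $N$ need not be a subset of $N$. The next lemma, used repeatedly below, bounds the trace of $N$ on $S$.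

\begin{lemma}\label{lem:trace}
If $N\prec H(\theta)$, $\mu,S\in N$ and $|S|\le\mu$, then $|N\cap S|\le|N\cap\mu|$.
\end{lemma}

\begin{proof}
There is an injection $S\to\mu$ in $H(\theta)$, so there is one in $N$; it maps $N\cap S$ into $N\cap\mu$.
\end{proof}

Let $\lambda<\mu$ be an infinite cardinal and $\theta>\mu^+$ regular. A \emph{$\lambda$-Chang model} for $\mu$ is an $N\prec H(\theta)$ with $\mu\in N$, $|N|=|N\cap\mu^+|=\lambda^+$ and $|N\cap\mu|=\lambda$. By Lemma~\ref{lem:trace} such a model sees at most $\lambda$ elements of any of its members of size at most $\mu$, yet it has $\lambda^+$ ordinals below $\mu^+$.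

\begin{lemma}\label{lem:hull}
Let $\theta>\mu^+$ be regular. Then $(\mu^+,\mu)\twoheadrightarrow(\lambda^+,\lambda)$ holds if and only if every $x\in H(\theta)$ belongs to a $\lambda$-Chang model $N\prec H(\theta)$ for $\mu$.
\end{lemma}

\begin{proof}
Assume the Chang relation and let $x\in H(\theta)$. Fix a well-ordering $<^*$ of $H(\theta)$ and let $\mathcal F$ be the countable set of all functions $f:H(\theta)^n\to H(\theta)$, $n\ge1$, that are definable without parameters in $\mathcal H=(H(\theta),\in,<^*,x,\mu)$. It is closed under composition and contains the identity, the constant functions with values $x$ and $\mu$, and a Skolem function (least witness) for every formula. For $f\in\mathcal F$ let $f^-:(\mu^+)^n\to\mu^+$ agree with $f$ where the value of $f$ lies in $\mu^+$ and be $0$ elsewhere. Let $B\prec(\mu^+,f^-)_{f\in\mathcal F}$ with $|B|=\lambda^+$ and $|B\cap\mu|=\lambda$, and let $N$ be the set of all values $f(\bar b)$ with $f\in\mathcal F$ and $\bar b$ from $B$. Then $N$ is closed under $\mathcal F$, so $N\prec\mathcal H$ by the Tarski--Vaught test; $x,\mu\in N$, $B\subseteq N$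 and $|N|=\lambda^+$. If $f(\bar b)\in\mu^+$, then $f(\bar b)=f^-(\bar b)\in B$. So $N\cap\mu^+=B$.

Conversely, let $\mathfrak A$ be a structure on $\mu^+$ in a countable language, whose symbols we take to be hereditarily finite sets, and let $N\ni\mathfrak A$ be a $\lambda$-Chang model. Put $B=N\cap\mu^+$. If $\mathfrak A\models\exists y\,\varphi(y,\bar b)$ with $\bar b$ from $B$, then $\mathfrak A,\varphi,\bar b\in N$, so by elementarity a witness lies in $N\cap\mu^+$. Hence $B\prec\mathfrak A$, and $B$ has the required cardinalities.
\end{proof}

\subsection{Forcing facts}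

We write $q\le p$ if $q$ is stronger than $p$. The following textbook facts about a poset $\mathbb P$ and a generic filter $G$ will be used.
\begin{itemize}
\item[(F1)] If $\chi$ is regular and all antichains of $\mathbb P$ have size less than $\chi$ (the $\chi$-c.c.; c.c.c.\ for $\chi=\aleph_1$), then cardinals and cofinalities $\ge\chi$ are preserved. Every $\mathbb P$ has the $|\mathbb P|^+$-c.c.
\item[(F2)] If every decreasing sequence in $\mathbb P$ of length at most $\chi$ has a lower bound, then $V[G]$ has no new $\chi$-sequences of elements of $V$, and cardinals $\le\chi^+$ are preserved. For $\chi=\omega$ we say that $\mathbb P$ is $\sigma$-closed.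
\item[(F3)] A \emph{nice name} for a subset of an ordinal $\chi$ has the form $\bigcup_{\xi<\chi}\{\check\xi\}\times A_\xi$ with antichains $A_\xi$. Every subset of $\chi$ in $V[G]$ is the value of a nice name. So if $\mathbb P$ has at most $\pi$ antichains, then $(2^\chi)^{V[G]}\le(\pi^\chi)^V$; one may always take $\pi=2^{|\mathbb P|}$.
\item[(F4)] If $\theta$ is regular and $\mathbb P\in H(\theta)$, then $H(\theta)^{V[G]}=\{\tau^G:\tau\in H(\theta)\text{ a name}\}$, and for $N\prec H(\theta)$ with $\mathbb P\in N$ the set $N[G]=\{\tau^G:\tau\in N\text{ a name}\}$ satisfies $N\subseteq N[G]\prec H(\theta)^{V[G]}$. (The maximal principle, applied in $H(\theta)$, gives a name for a witness, and by elementarity such a name exists in $N$.)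
\end{itemize}
Passing to an isomorphic copy, we always assume that a poset of size less than $\theta$ belongs to $H(\theta)$.

The model $N[G]$ may contain ordinals that are not in $N$. For a poset smaller than $\mu$ it cannot gain many ordinals below $\mu$, because there are only $\mu$ ways to name them. This gives one preservation lemma that serves in both remaining sections.

\begin{lemma}\label{lem:small}
Let $\mu$ be a strong limit, let $\lambda<\mu$ be infinite, and assume $(\mu^+,\mu)\twoheadrightarrow(\lambda^+,\lambda)$. Let $\mathbb P$ be a poset with $|\mathbb P|<\mu$ and let $G$ be generic with $(\lambda^+)^V=\omega_1^{V[G]}$. Then $CC_\mu$ holds in $V[G]$.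
\end{lemma}

\begin{proof}
By (F1), $\mu$ and $\mu^+$ are preserved, and a regular $\theta>\mu^+$ remains regular. By Lemma~\ref{lem:hull} in $V[G]$ it suffices to show that every $x\in H(\theta)^{V[G]}$ lies in an $\aleph_0$-Chang model. Let $x=\dot x^G$ with $\dot x\in H(\theta)$, and let $N$ be a $\lambda$-Chang model in $V$ that contains $\mathbb P$, $\dot x$ and $\langle\mu_n:n<\omega\rangle$. Then $x,\mu\in N[G]\prec H(\theta)^{V[G]}$. In $V[G]$ the sets $N$ and $N\cap\mu^+$ have size $(\lambda^+)^V=\aleph_1$; since $N[G]$ is an image of a subset of $N$ and contains $N\cap\mu^+$, we get $|N[G]|=|N[G]\cap\mu^+|=\aleph_1$.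

In $V$ let $\mathcal N$ be the set of all partial functions from $\mathbb P$ into some $\mu_n$. Then $|\mathcal N|\le\sum_n2^{|\mathbb P|\cdot\mu_n}\le\mu$ and $\mathcal N\in N$, so $|N\cap\mathcal N|\le\lambda$ by Lemma~\ref{lem:trace}. Let $\tau\in N$ be a name with $\tau^G<\mu$, say $\tau^G<\mu_n$, and let
\[
f=\{(p,\xi)\in\mathbb P\times\mu_n:p\Vdash\tau=\check\xi\}.
\]
This is a partial function. The relation $p\Vdash\tau=\check\xi$ is defined by recursion on names and is computed correctly in $H(\theta)$, so $f\in N\cap\mathcal N$. Some $p\in G$ forces $\tau$ to equal its value, and every $p\in G\cap\operatorname{dom}f$ has $f(p)=\tau^G$. So $\{\tau^G\}=f[G\cap\operatorname{dom}f]$ is determined by $f$ and $G$, and $|N[G]\cap\mu|\le|\lambda|=\aleph_0$ in $V[G]$. Finally $\omega\subseteq N[G]\cap\mu$.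
\end{proof}

\section{Forcing the relation}\label{sec:positive}

\subsection{The idea}

Recall Martin's axiom for $\aleph_1$ dense sets, $\mathrm{MA}_{\aleph_1}$: if $\mathbb Q$ is a c.c.c.\ poset and $\mathcal D$ is a family of at most $\aleph_1$ dense subsets of $\mathbb Q$, then there is a filter $H\subseteq\mathbb Q$ meeting every member of $\mathcal D$; any two elements of $H$ have a common lower bound in $H$. The axiom applies to preorders as well, after identifying $p$ and $q$ when $p\le q\le p$. A subset of $\mathbb Q$ is \emph{centered} if any finitely many of its elements have a common lower bound in $\mathbb Q$. A union of countably many centered sets (a \emph{$\sigma$-centered} poset) is c.c.c., since an antichain meets each centered set in at most one point.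

Order the approximations of Section~\ref{sec:piercing} by reverse inclusion in both coordinates. The proof of Proposition~\ref{prop:countable} meets countably many dense sets of this poset, and to get $\aleph_1$ rows we would like to meet $\aleph_1$ many. Approximations with the same first coordinate form a centered set, because $(Y,F_1\cup\dots\cup F_s)$ extends each $(Y,F_i)$; this is why finite intersections were made large in advance in Lemma~\ref{lem:rich}. But there may be $\mu$ many first coordinates. An $\aleph_0$-Chang model $N$ containing the family removes this difficulty: it contains only countably many bounded subsets of $\mu$ but $\aleph_1$ many indices $\gamma$, and Lemma~\ref{lem:extension} holds inside it. The approximations lying in $N$ form a $\sigma$-centered poset, and $\mathrm{MA}_{\aleph_1}$ produces the rectangle.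

The obstacle is that $\mathrm{MA}_{\aleph_1}$ contradicts CH. We restore CH by a $\sigma$-closed collapse $\mathbb C$, but this adds new subsets of $\mu$, hence new families, and in the extension Martin's axiom is gone. The solution is to run the argument in the ground model, on names. This requires one condition $p^*$ that decides all relevant statements about the names in $N$. Although $N$ is uncountable, it contains only countably many dense subsets of the small poset $\mathbb C$, again by Lemma~\ref{lem:trace}, so they can all be met by a decreasing $\omega$-sequence, and $\sigma$-closure provides $p^*$.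

\subsection{Approximations by names}

\begin{proposition}\label{prop:key}
Assume $\mathrm{MA}_{\aleph_1}$ and $CC_\mu$, and let $\mu$ be a strong limit. Let $\mathbb C$ be a $\sigma$-closed poset with $|\mathbb C|<\mu$. Then $\mathbb C$ forces $R(\mu,\aleph_1)$.
\end{proposition}

For the one-point poset $\mathbb C$ names are just sets, and the proof below is the argument sketched above.

\begin{proof}
Choose the cardinals $\mu_n$ with $\mu_0>|\mathbb C|$. By (F1) and (F2), forcing with $\mathbb C$ preserves $\omega_1$, all $\mu_n$, $\mu$ and $\mu^+$. By (F3), $2^{\mu_n}\le(2^{|\mathbb C|\cdot\mu_n})^V<\mu$ in the extension, so $\mu$ remains a strong limit and Lemma~\ref{lem:extension} is available there.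

Let $p_0\in\mathbb C$ force that $\dot X=\langle\dot X_\gamma:\gamma<\mu^+\rangle$ is a rich family. We shall find $p^*\le p_0$ forcing that $\aleph_1$ members of the family have an intersection of size $\mu$. This suffices: if $R(\mu,\aleph_1)$ failed in some extension, then by Lemma~\ref{lem:rich} some $p_0$ would force a name $\dot X$ to be a rich family without such members, and $p^*$ would force a contradiction.

\medskip\noindent\emph{Step 1: names and forcing relations.}
Let $\mathcal T$ be the set of nice names for subsets of $\mu_n$, $n<\omega$. Then $|\mathcal T|\le\sum_n(2^{|\mathbb C|})^{\mu_n}\le\mu$, and every bounded subset of $\mu$ in an extension is the value of some $\tau\in\mathcal T$. With $q\in\mathbb C$, $\tau,\tau'\in\mathcal T$, $\gamma<\mu^+$ and $n<\omega$, let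
\begin{align*}
P_1&=\{(q,\tau):q\Vdash\tau\text{ is popular}\}, & P_2&=\{(q,\tau,\gamma):q\Vdash\tau\subseteq\dot X_\gamma\},\\
P_3&=\{(q,\tau,\tau'):q\Vdash\tau\subseteq\tau'\}, & P_4&=\{(q,\tau,n):q\Vdash|\tau|\ge\mu_n\}.
\end{align*}
For finite $F\subseteq\mu^+$, a condition $q$ forces ``$(\tau,F)$ is an approximation'' if and only if $(q,\tau)\in P_1$ and $(q,\tau,\gamma)\in P_2$ for all $\gamma\in F$. We shall put these four sets into the model as elements; then all forcing statements that occur are definable from parameters in the model.

\medskip\noindent\emph{Step 2: the model $N$.}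
Let $\theta>\mu^+$ be regular. The sets $\mathbb C$, $p_0$, $\mathcal P(\mathbb C)$, $\mathcal T$, $P_1,\dots,P_4$ and $\mu^+$ belong to $H(\theta)$. By Lemma~\ref{lem:hull} there is an $\aleph_0$-Chang model $N\prec H(\theta)$ for $\mu$ containing all of them. Lemma~\ref{lem:trace} gives:
\begin{itemize}
\item[(N1)] $N\cap\mathcal T$ is countable;
\item[(N2)] $N\cap\mathcal P(\mathbb C)$ is countable, since $2^{|\mathbb C|}<\mu$;
\item[(N3)] $N\cap\beta$ is countable for $\beta\in N\cap\mu^+$, while $|N\cap\mu^+|=\aleph_1$.
\end{itemize}

\medskip\noindent\emph{Step 3: the condition $p^*$.}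
By (N2) list the dense subsets of $\mathbb C$ that belong to $N$ as $D_0,D_1,\dots$. Starting from $p_0\in N$, choose $p_{k+1}\le p_k$ with $p_{k+1}\in D_k\cap N$; such a condition exists in $N$ by elementarity, as $p_k,D_k\in N$. Let $p^*$ be a lower bound of all $p_k$.
\begin{itemize}
\item[(G)] If $D\in N$ is a subset of $\mathbb C$ that is dense below $p_k$, then $p_l\in D$ for some $l$.
\end{itemize}
Indeed, $D\cup\{p:p\text{ is incompatible with }p_k\}$ is dense and belongs to $N$, so it contains some $p_l$, and $p_l$ is comparable with $p_k$. Write $\Vdash^*\varphi$ if $p_k\Vdash\varphi$ for some $k$. As the $p_k$ decrease, $\Vdash^*\varphi$ and $\Vdash^*\psi$ imply $\Vdash^*\varphi\wedge\psi$, and $\Vdash^*\varphi$ implies $p^*\Vdash\varphi$.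

\medskip\noindent\emph{Step 4: the poset $\mathbb Q$.}
Let $\mathbb Q$ consist of all pairs $(\tau,F)$ with $\tau\in N\cap\mathcal T$ and $F\subseteq N\cap\mu^+$ finite such that $\Vdash^*$ ``$(\tau,F)$ is an approximation''. Let $(\tau',F')\le(\tau,F)$ if $F'\supseteq F$ and $\Vdash^*\tau\subseteq\tau'$. This is a preorder, transitive because $\Vdash^*$ respects conjunctions, and $(\emptyset,\emptyset)\in\mathbb Q$. If $(\tau,F_1),\dots,(\tau,F_s)\in\mathbb Q$, then $(\tau,F_1\cup\dots\cup F_s)\in\mathbb Q$ is a common lower bound. By (N1), $\mathbb Q$ is $\sigma$-centered.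

\medskip\noindent\emph{Step 5: dense sets.}
For $n<\omega$ and $\alpha\in N\cap\mu^+$ let
\[
\mathcal D_n=\{(\tau,F)\in\mathbb Q:\ \Vdash^*|\tau|\ge\mu_n\},\qquad
\mathcal E_\alpha=\{(\tau,F)\in\mathbb Q:F\not\subseteq\alpha\}.
\]
To see that they are dense, let $(\tau,F)\in\mathbb Q$ and let $p_k$ force that $(\tau,F)$ is an approximation. Note that $\tau,F\in N$.

For $\mathcal D_n$, let $D$ be the set of $q\in\mathbb C$ for which there is $\tau'\in\mathcal T$ such that $q$ forces ``$\tau\subseteq\tau'$, $|\tau'|\ge\mu_n$ and $(\tau',F)$ is an approximation''. It is definable from $\tau,F,n,\mathcal T,\mathbb C,P_1,\dots,P_4$, so $D\in N$. It is dense below $p_k$. Given $q'\le p_k$, take a generic $g\ni q'$. In $V[g]$ the family is rich, since $p_0\in g$, and $(\tau^g,F)$ is an approximation. Lemma~\ref{lem:extension}(a) gives a set $Y'$, which is bounded and hence of the form $(\tau')^g$ with $\tau'\in\mathcal T$. The statement in quotation marks is true in $V[g]$, so it is forced by some $q\in g$ with $q\le q'$, and $q\in D$. By (G) some $p_l$ is in $D$, and since $p_l\in N$, a witness $\tau'$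 can be taken in $N$. Then $(\tau',F)\in\mathcal D_n$ and $(\tau',F)\le(\tau,F)$.

For $\mathcal E_\alpha$, let $D'\in N$ be the set of $q$ such that $(q,\tau,\gamma)\in P_2$ for some $\gamma$ with $\alpha\le\gamma<\mu^+$. Given $q'\le p_k$ and a generic $g\ni q'$, Lemma~\ref{lem:extension}(b) in $V[g]$ gives $\gamma\ge\alpha$ with $\tau^g\subseteq X_\gamma$, and some $q\le q'$ in $g$ forces this. So $D'$ is dense below $p_k$; by (G) some $p_l$ is in $D'$, with a witness $\gamma\in N$. Then $p_{\max(k,l)}$ forces that $(\tau,F\cup\{\gamma\})$ is an approximation, so this pair lies in $\mathcal E_\alpha$ and extends $(\tau,F)$.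

\medskip\noindent\emph{Step 6: the rectangle.}
There are $\aleph_1$ such dense sets, so $\mathrm{MA}_{\aleph_1}$ gives a filter $H\subseteq\mathbb Q$ in $V$ meeting all of them. Let $B=\bigcup\{F:(\tau,F)\in H\}\subseteq N\cap\mu^+$. Every $\alpha\in N\cap\mu^+$ satisfies $\alpha\le\gamma$ for some $\gamma\in B$, so $N\cap\mu^+=\bigcup_{\gamma\in B}N\cap(\gamma+1)$. By (N3), $B$ is uncountable, so $|B|=\aleph_1$.

Let $g\ni p^*$ be generic and put $A=\bigcup\{\tau^g:(\tau,F)\in H\}\subseteq\mu$. Since $H$ meets every $\mathcal D_n$, $|A|\ge\mu_n$ for all $n$, so $|A|=\mu$ in $V[g]$; and $|B|=\aleph_1$ in $V[g]$ because $\omega_1$ is preserved. Let $(\tau,F)\in H$ and $\gamma\in B$, say $\gamma\in F'$ with $(\tau',F')\in H$. Take $(\tau'',F'')\in H$ below both. Then $\gamma\in F''$, and $p^*$ forces $\tau\subseteq\tau''$ and $\tau''\subseteq\dot X_\gamma$. So $\tau^g\subseteq X_\gamma$, and $A\subseteq X_\gamma$ for all $\gamma\in B$.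
\end{proof}

Chang's conjecture enters three times: (N1) makes $\mathbb Q$ $\sigma$-centered, (N2) yields $p^*$, and (N3) makes $B$ uncountable. A countable model, which exists in ZFC, satisfies (N1) and (N2) but yields only countably many rows. Martin's axiom is applied only to a $\sigma$-centered poset.

\subsection{Proof of Theorem~\ref{thm:B}}

Let $W$ denote the ground model, which satisfies GCH and $CC_\mu$.

\medskip\noindent\emph{The intermediate model $U$.}
By the theorem of Solovay and Tennenbaum there is in $W$ a c.c.c.\ poset $\mathbb E$ of size $\aleph_2$ forcing Martin's axiom and $2^{\aleph_0}=\aleph_2$, hence $\mathrm{MA}_{\aleph_1}$. Let $U=W[G]$ with $G\subseteq\mathbb E$ generic; $U$ and $W$ have the same cardinals. In $W$ antichains of $\mathbb E$ are countable, so there are at most $\aleph_2^{\aleph_0}=\aleph_2$ of them by GCH. For $\chi\ge\aleph_1$ we have $\aleph_2\le2^\chi$, so (F3) gives $(2^\chi)^U\le(\aleph_2^\chi)^W=(2^\chi)^W=\chi^+$. Thus in $U$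
\[
2^{\aleph_0}=\aleph_2,\qquad 2^\chi=\chi^+\ \text{ for all }\chi\ge\aleph_1,
\]
and $\mu$ is a strong limit. By Lemma~\ref{lem:small}, applied in $W$ with $\lambda=\aleph_0$ and $\mathbb P=\mathbb E$, $CC_\mu$ holds in $U$.

\medskip\noindent\emph{The final model.}
In $U$ let $\mathbb C=\operatorname{Coll}(\omega_1,\omega_2)$ be the poset of countable partial functions from $\omega_1$ to $\omega_2$, ordered by reverse inclusion. It is $\sigma$-closed, and $|\mathbb C|=\aleph_2^{\aleph_0}=(2^{\aleph_0})^{\aleph_0}=\aleph_2<\mu$. Let $g$ be generic over $U$. By Proposition~\ref{prop:key}, $R(\mu,\aleph_1)$ holds in $U[g]$.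

In $U[g]$, $\omega_1$ is preserved, $\bigcup g$ maps $\omega_1$ onto $\omega_2^U$, and cardinals $\ge\omega_3^U$ are preserved by (F1). So $\omega_n^{U[g]}=\omega_{n+1}^U$ for $2\le n<\omega$. Taking suprema, $\aleph_\omega$ is unchanged; as the two models have the same cardinals above it, $\aleph_\alpha$ is unchanged for all $\alpha\ge\omega$. In particular $\mu=\aleph_\alpha$ keeps its index.

It remains to check GCH in $U[g]$, whose infinite cardinals are $\omega$, $\omega_1$ and the cardinals $\chi\ge\omega_3^U$ of $U$. No reals are added, so $2^{\aleph_0}=|\omega_2^U|=\aleph_1$. By (F3) with $\pi=(2^{\aleph_2})^U$,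
\[
2^{\aleph_1}\le\bigl((2^{\aleph_2})^{\aleph_1}\bigr)^U=(2^{\aleph_2})^U=\omega_3^U=\aleph_2^{U[g]},
\]
and $2^\chi\le\bigl((2^{\aleph_2})^\chi\bigr)^U=(2^\chi)^U=\chi^+$ for $\chi\ge\omega_3^U$. This proves Theorem~\ref{thm:B}. \hfill$\square$

\section{Chang's conjecture at $\aleph_\omega$ and the independence result}\label{sec:huge}

Let $j:V\to M$ be an elementary embedding of the universe into a transitive class. Its \emph{critical point} is the least ordinal $\kappa$ with $j(\kappa)\ne\kappa$; then $j(\kappa)>\kappa$, $\kappa$ is inaccessible, and $j$ fixes all hereditarily finite sets and all sets of them. For a cardinal $\chi$, $M^\chi\subseteq M$ means that every function from $\chi$ to $M$ belongs to $M$. In that case $M$ contains all subsets of $\chi$ and all functions between ordinals $\le\chi$, each being coded by a $\chi$-sequence of ordinals. Consequently: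
\begin{itemize}
\item[(M1)] $M$ and $V$ have the same cardinals and cofinalities up to $\chi$;
\item[(M2)] an ordinal $\kappa'\le\chi$ that is inaccessible in $M$ is inaccessible in $V$. It is regular by (M1), and for $\xi<\kappa'$ the true power set $\mathcal P(\xi)$ lies in $M$, where it is injected into an ordinal below $\kappa'$.
\end{itemize}
A cardinal $\kappa$ is \emph{$2$-huge} if there is such a $j$ with critical point $\kappa$ and $M^{j(j(\kappa))}\subseteq M$. We write $\chi^{+n}$ for the $n$-th successor of $\chi$, $\chi^{+\omega}=\sup_n\chi^{+n}$ and $\chi^{+\omega+1}=(\chi^{+\omega})^+$.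

The embedding yields a Chang relation high up, between $\mu=j(\kappa)^{+\omega}$ and $\lambda=\kappa^{+\omega}$, because the pointwise image $j''\mu^+$ is a substructure of the right shape from the point of view of $M$. It then remains to make $\lambda$ countable, to keep $\lambda^+$ as $\aleph_1$, and to turn $j(\kappa)$ into $\aleph_2$. This takes a poset of size $j(\kappa)<\mu$, so Lemma~\ref{lem:small} applies.

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Let $\kappa_1=j(\kappa)$, $\lambda=\kappa^{+\omega}$ and $\mu=\kappa_1^{+\omega}$, so that $M^{\mu^+}\subseteq M$. As $\kappa$ is inaccessible, $\kappa_1$ is inaccessible in $M$, hence in $V$ by (M2). Since $\kappa<\kappa_1$, this gives $\lambda^+<\kappa_1$. By elementarity and (M1), $j(\lambda)=(\kappa_1^{+\omega})^M=\mu$ and $j(\lambda^+)=(\mu^+)^M=\mu^+$.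

\medskip\noindent\emph{Step 1: $(\mu^+,\mu)\twoheadrightarrow(\lambda^+,\lambda)$ in $V$.}
Let $\mathfrak A$ be a structure on $\mu^+$ in a countable language consisting of hereditarily finite sets. Then $j(\mathfrak A)$ is a structure on $j(\mu^+)$ in the same language, and $\mathfrak A\models\varphi(\bar x)$ if and only if $j(\mathfrak A)\models\varphi(j(\bar x))$. So $B=j''\mu^+$ is the universe of an elementary substructure of $j(\mathfrak A)$. The map $j\upharpoonright\mu^+$ belongs to $M$, so $B\in M$ and $M$ sees that $B\prec j(\mathfrak A)$ and $|B|=\mu^+=j(\lambda^+)$. Since $j(\xi)<j(\mu)$ if and only if $\xi<\mu$, we have $B\cap j(\mu)=j''\mu$, which has size $\mu=j(\lambda)$ in $M$. Thus $M$ satisfies: there is $B\prec j(\mathfrak A)$ with $|B|=j(\lambda^+)$ and $|B\cap j(\mu)|=j(\lambda)$. By elementarity of $j$, in $V$ there is $B\prec\mathfrak A$ with $|B|=\lambda^+$ and $|B\cap\mu|=\lambda$.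

\medskip\noindent\emph{Step 2: the collapse.}
Let $\mathbb P_1=\operatorname{Coll}(\lambda^+,{<}\kappa_1)$ be the L\'evy collapse: partial functions $p$ of size at most $\lambda$ from $(\kappa_1\setminus\{0\})\times\lambda^+$ to $\kappa_1$ with $p(\alpha,\xi)<\alpha$, ordered by reverse inclusion. It is closed under decreasing sequences of length at most $\lambda$, and as $\kappa_1$ is inaccessible, it has size $\kappa_1$, has the $\kappa_1$-c.c.\ and makes $\kappa_1$ the successor of $\lambda^+$. Let $\mathbb P_2=\operatorname{Coll}(\omega,\lambda)$ be the poset of finite partial functions from $\omega$ to $\lambda$; it has size $\lambda$. Let $\mathbb P=\mathbb P_1\times\mathbb P_2$ and let $G=G_1\times G_2$ be generic. By the product lemma, $G_2$ is $\mathbb P_2$-generic over $V[G_1]$ and $V[G]=V[G_1][G_2]$.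

\emph{Cardinals.} By (F1) and (F2), $V[G_1]$ has no new subsets of $\lambda$, preserves the cardinals $\le\lambda^+$ and $\ge\kappa_1$, and satisfies $\kappa_1=\lambda^{++}$. Forcing with $\mathbb P_2$ over $V[G_1]$ makes $\lambda$ countable and preserves the cardinals $\ge\lambda^+$. So in $V[G]$
\[
\lambda^+=\aleph_1,\qquad\kappa_1^{+n}=\aleph_{n+2},\qquad\mu=\aleph_\omega,\qquad\mu^+=\aleph_{\omega+1},
\]
where the left-hand sides are computed in $V$.

\emph{GCH.} In $V[G_1]$ we still have $2^\lambda=\lambda^+$, so (F3) for $\mathbb P_2$ over $V[G_1]$ gives $2^{\aleph_0}\le(2^\lambda)^{\aleph_0}=\lambda^+=\aleph_1$ in $V[G]$. The poset $\mathbb P$ has size $\kappa_1$ and the $\kappa_1$-c.c.: among $\kappa_1$ conditions, $\kappa_1$ many have the same second coordinate, and two of these have compatible first coordinates. So in $V$ there are at most $\kappa_1^{<\kappa_1}=\kappa_1$ antichains of $\mathbb P$. By (F3), $2^{\aleph_1}\le(\kappa_1^{\lambda^+})^V=\kappa_1=\aleph_2$, and $2^\chi\le(\kappa_1^\chi)^V=(2^\chi)^V=\chi^+$ for $\chi\ge\kappa_1$. This covers all infinite cardinals of $V[G]$.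

\emph{Chang's conjecture.} In $V$, $\mu$ is a strong limit of cofinality $\aleph_0$ by GCH, $|\mathbb P|=\kappa_1<\mu$, and $\lambda^+$ becomes $\omega_1$. By Step~1 and Lemma~\ref{lem:small}, $CC_\mu$, that is, $CC_{\aleph_\omega}$, holds in $V[G]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If ZFC has a model, then the constructible universe of that model satisfies ZFC $+$ GCH and, by Theorem~\ref{thm:A}, the negation of $R(\aleph_\omega,\aleph_1)$.

For the second part, work in a model of ZFC $+$ GCH with a $2$-huge cardinal $\kappa$, witnessed by $j:V\to M$ with $M^{\kappa_2}\subseteq M$, where $\kappa_1=j(\kappa)$ and $\kappa_2=j(\kappa_1)$. From $\kappa<\kappa_1$ we get $\kappa_1<\kappa_2$. The cardinal $\kappa_1$ is inaccessible in $M$, hence in $V$ by (M2); therefore $\kappa_2=j(\kappa_1)$ is inaccessible in $M$, hence in $V$. So $\kappa_1^{+\omega+1}<\kappa_2$ and $M^{\kappa_1^{+\omega+1}}\subseteq M$. Proposition~\ref{prop:C} gives an extension satisfying GCH and $CC_{\aleph_\omega}$, and Theorem~\ref{thm:B} with $\mu=\aleph_\omega$ gives a further extension satisfying GCH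 and $R(\aleph_\omega,\aleph_1)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{partition}
\emph{Partition relations for cardinal numbers},
\texttt{http://old.renyi.hu/\~{}p\_erdos/1965-14.pdf}.

\end{thebibliography}
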